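# Homogeneous metrics whose Ricci tensor satisfies the Codazzi equation

## 1. The theorem: a Codazzi Ricci tensor with constant eigenvalues is parallel

All manifolds are smooth and connected, and all metrics are positive definite. A Riemannian metric $g$ with Levi-Civita connection $\nabla$ is called a $\mathcal B$-metric (following Gray) if
$$(\nabla_X\operatorname{Ric})(Y,Z)=(\nabla_Y\operatorname{Ric})(X,Z)\qquad\text{for all } X,Y,Z,$$
and Ricci-parallel if $\nabla\operatorname{Ric}=0$.

**Theorem A.** Every homogeneous Riemannian manifold with a $\mathcal B$-metric is Ricci-parallel. More generally, any $\mathcal B$-metric, on a possibly incomplete manifold, whose Ricci tensor has constant eigenvalues is Ricci-parallel.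

The first sentence is posed as Conjecture 1 in the problem taken from "Left-Invariant Einstein-like Metrics on Compact Lie Groups"; so that conjecture is true. We shall prove a statement in which the Ricci tensor plays two separate roles. A *Codazzi tensor* is a self-adjoint $(1,1)$-tensor field $A$ with $(\nabla_XA)Y=(\nabla_YA)X$ for all $X,Y$.

**Theorem B.** Let $A$ be a Codazzi tensor with constant eigenvalues on $(M,g)$. Suppose $(\nabla_X\operatorname{Ric})(Y,Z)=(\nabla_Y\operatorname{Ric})(X,Z)$ whenever $X,Y,Z$ lie in three different eigenspaces of $A$ (for instance, $g$ is a $\mathcal B$-metric). Then $\nabla A=0$.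

**Theorem B implies Theorem A.** View $\operatorname{Ric}$ as a self-adjoint endomorphism through $g(\operatorname{Ric}Y,Z)=\operatorname{Ric}(Y,Z)$. The metric is $\mathcal B$ exactly when this endomorphism is a Codazzi tensor. Take $A=\operatorname{Ric}$; the second hypothesis of Theorem B is then part of the $\mathcal B$-condition. If $M$ is homogeneous and $\varphi$ is an isometry with $\varphi(x)=y$, then $d\varphi_x$ conjugates $\operatorname{Ric}_x$ to $\operatorname{Ric}_y$, so the two have the same eigenvalues with the same multiplicities. Since isometries act transitively, the eigenvalues are constant. $\square$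

Homogeneity is used nowhere else. The proof of Theorem B is local, so neither completeness nor compactness enters.

## 2. Conventions, and three examples of the Codazzi condition

We write $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ and $R(X,Y,Z,W)=g(R(X,Y)Z,W)$, and
$$\operatorname{Ric}(Y,Z)=\sum_dR(e_d,Y,Z,e_d)$$
for an orthonormal frame $(e_d)$. With these signs $R(X,Y,Y,X)$ is the sectional curvature of an orthonormal pair $X,Y$. We use freely the antisymmetry of $R$ in its first and in its last two slots, the pair symmetry $R(X,Y,Z,W)=R(Z,W,X,Y)$, and the two Bianchi identities. The second covariant derivative is $\nabla^2_{X,Y}A=\nabla_X(\nabla_YA)-\nabla_{\nabla_XY}A$. Subtracting the same expression with $X,Y$ exchanged gives the Ricci identity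
$$(\nabla^2_{X,Y}A)Z-(\nabla^2_{Y,X}A)Z=R(X,Y)AZ-AR(X,Y)Z,\tag{1}$$
because $[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ acts on endomorphisms as a derivation.

A Ricci-parallel metric is trivially $\mathcal B$, and so is any product of Einstein metrics; for example $S^2\times S^2$ with two different radii has a parallel Ricci tensor with two distinct eigenvalues.

The Heisenberg group shows the theorem from the other side. Take a left-invariant orthonormal frame with $[e_1,e_2]=e_3$ and all other brackets zero. Koszul's formula gives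
$$\nabla_{e_1}e_2=\tfrac12e_3=-\nabla_{e_2}e_1,\quad \nabla_{e_1}e_3=\nabla_{e_3}e_1=-\tfrac12e_2,\quad \nabla_{e_2}e_3=\nabla_{e_3}e_2=\tfrac12e_1,$$
and $\nabla_{e_a}e_a=0$. From these, $R(e_1,e_2)e_2=-\frac34e_1$, $R(e_1,e_3)e_3=\frac14e_1$, $R(e_2,e_3)e_3=\frac14e_2$, and $\operatorname{Ric}=\operatorname{diag}(-\frac12,-\frac12,\frac12)$ in this frame. Hence
$$(\nabla_{e_1}\operatorname{Ric})(e_2,e_3)=\left(-\tfrac12-\tfrac12\right)g(\nabla_{e_1}e_2,e_3)=-\tfrac12,\qquad(\nabla_{e_2}\operatorname{Ric})(e_1,e_3)=\left(-\tfrac12-\tfrac12\right)g(\nabla_{e_2}e_1,e_3)=+\tfrac12 .$$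
This homogeneous metric is not Ricci-parallel and, as Theorem A demands, it is not $\mathcal B$ either.

Codazzi tensors that are not Ricci tensors are plentiful: the shape operator of a hypersurface in a space of constant curvature is a Codazzi tensor, by the Codazzi equation of submanifold theory. One such hypersurface will be a test case below.

## 3. The tensor $T$, and why two eigenvalues are easy

From here to the end of Section 8 we are in the setting of Theorem B. Let $\lambda_1<\dots<\lambda_r$ be the distinct constant eigenvalues of $A$, and $D_1,\dots,D_r$ the eigendistributions. They are smooth and mutually orthogonal, because the projection onto $D_i$ is the polynomial $\prod_{j\ne i}(A-\lambda_j)/(\lambda_i-\lambda_j)$ in $A$. A subscript $k$ on a vector denotes its $D_k$-component. Put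
$$T(X,Y,Z)=g((\nabla_XA)Y,Z).$$
Since $A$ is self-adjoint, so is $\nabla_XA$, and $T$ is symmetric in $Y,Z$. By the Codazzi equation it is symmetric in $X,Y$. So $T$ is totally symmetric, and we must show $T=0$.

**Step 1.** *Purpose: to find which components of $T$ can be non-zero, and to express $\nabla$ through $T$.* Let $X$ be any vector field, and let $Y,Z$ be sections of $D_j,D_k$. Since $\lambda_j$ is constant,
$$T(X,Y,Z)=g(\nabla_X(AY)-A\nabla_XY,Z)=\lambda_jg(\nabla_XY,Z)-g(\nabla_XY,AZ)=(\lambda_j-\lambda_k)\,g(\nabla_XY,Z).\tag{2}$$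
If $j=k$ the right side is zero. By total symmetry, $T=0$ whenever two of its three arguments lie in the same $D_i$. If $k\ne j$, we may divide in (2), and expanding in an orthonormal basis of $D_k$ we get
$$(\nabla_XY)_k=\sum_{Z\in D_k}\frac{T(X,Y,Z)}{\lambda_j-\lambda_k}\,Z,\qquad Y\in\Gamma(D_j),\ k\neq j.\tag{3}$$
Here and below, a sum over $Z\in D_k$ means a sum over an orthonormal basis of $D_k$.

For $r=1$ or $r=2$ the theorem is already proved: among three vectors taken from the eigenspaces, two must lie in the same one, so $T=0$. The curvature hypothesis was not needed. For $r\ge3$ the surviving components are the restrictions $T_{ijk}$ of $T$ to $D_i\times D_j\times D_k$ with $i,j,k$ distinct. We write $|T_{ijk}|^2$ for the sum of squares over orthonormal bases; it depends only on the set $\{i,j,k\}$. Everything that follows is about these mixed components.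

## 4. Which curvature components survive

**Step 2.** *Purpose: to show that the Codazzi equation forces most components of $R$ to vanish, so that later sums have few terms.* This result is from Derdziński–Shen, Proc. London Math. Soc. 47 (1983); here is a full proof.

**Claim.** Let $X,Y,Z,W$ lie in $D_a,D_b,D_c,D_d$. Then $R(X,Y,Z,W)=0$ unless either $a=b=c=d$, or $a\ne b$ and $\{c,d\}=\{a,b\}$.

*Two linear relations.* Write $S(X,Y,Z)=(\nabla^2_{X,Y}A)Z$. Differentiating the tensor identity $(\nabla_YA)Z=(\nabla_ZA)Y$ shows $S(X,Y,Z)=S(X,Z,Y)$. The left side of (1) is therefore $S(X,Y,Z)-S(Y,Z,X)$, and its cyclic sum over $X,Y,Z$ is zero. The cyclic sum of $AR(X,Y)Z$ is zero by the first Bianchi identity. So the cyclic sum of $R(X,Y)AZ$ is zero. Let $\alpha,\beta,\gamma,\delta$ be the eigenvalues belonging to $X,Y,Z,W$. Then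
$$\gamma R(X,Y)Z+\alpha R(Y,Z)X+\beta R(Z,X)Y=0,\qquad R(X,Y)Z+R(Y,Z)X+R(Z,X)Y=0.\tag{4}$$

*(i) If $a=b\neq c$, then $R(X,Y)Z=0$.* Here $\alpha=\beta$. Subtract $\alpha$ times the second relation from the first: $(\gamma-\alpha)R(X,Y)Z=0$, and $\gamma\ne\alpha$.

*(ii) If $a,b,c$ are distinct, then $R(X,Y)Z=0$.* Fix $W\in D_d$ and put
$$r_1=R(X,Y,Z,W),\quad r_2=R(Y,Z,X,W),\quad r_3=R(Z,X,Y,W).$$
By (4), $(r_1,r_2,r_3)$ is orthogonal to the linearly independent vectors $(\gamma,\alpha,\beta)$ and $(1,1,1)$. So it is a multiple of their cross product: there is $\theta$ with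
$$r_1=(\alpha-\beta)\theta,\qquad r_2=(\beta-\gamma)\theta,\qquad r_3=(\gamma-\alpha)\theta .$$
All three factors are non-zero, so it is enough to show that $\theta=0$.

If $d=a$, then $r_2=R(X,W,Y,Z)$ by pair symmetry, and this is $0$ by (i), since $X,W\in D_a$ and $Y\in D_b$. If $d=b$, then $r_3=R(Y,W,Z,X)=0$ by (i). If $d=c$, then $r_1=R(Z,W,X,Y)=0$ by (i). In each case $\theta=0$.

If $d\notin\{a,b,c\}$, apply the same relation to the quadruple $(Y,X,W,Z)$, whose eigenvalues are $\beta,\alpha,\delta,\gamma$. Its first quantity is $R(Y,X,W,Z)=R(X,Y,Z,W)=r_1$, and its second is $R(X,W,Y,Z)=R(Y,Z,X,W)=r_2$. So for some $\theta'$,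
$$r_1=(\beta-\alpha)\theta',\qquad r_2=(\alpha-\delta)\theta'.$$
Comparing the two values of $r_1$ gives $\theta'=-\theta$. Comparing the two values of $r_2$ then gives $(\beta-\gamma)\theta=-(\alpha-\delta)\theta$, that is,
$$(\alpha+\beta-\gamma-\delta)\theta=0.$$
Now rotate $X\to Y\to Z\to X$. The new first quantity is $r_2=(\beta-\gamma)\theta$, so $\theta$ is unchanged, and we get $(\beta+\gamma-\alpha-\delta)\theta=0$. Subtracting, $2(\alpha-\gamma)\theta=0$, so $\theta=0$.

*Conclusion.* Suppose $R(X,Y,Z,W)\neq0$. If $a=b$, then (i) forces $c=a$, and (i) applied to $R(X,Y,W,Z)=-R(X,Y,Z,W)$ forces $d=a$. If $a\ne b$, then $c\ne d$: otherwise $R(Z,W,X,Y)\ne0$ has its first two vectors in one eigenspace, and what we just showed gives $a=b$. By (ii), $c\in\{a,b\}$, and by antisymmetry also $d\in\{a,b\}$. Since $c\ne d$, we have $\{c,d\}=\{a,b\}$. $\square$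

So apart from the pure components on a single $D_i$, all of $R$ is contained in the following tensors. For $i\neq j$, $X,X'\in D_i$ and $Y,Y'\in D_j$, put
$$\kappa_{ij}(X,X';Y,Y')=R(X,Y,Y',X').$$
For unit vectors, $\kappa_{ij}(X,X;Y,Y)$ is the sectional curvature of the plane of $X,Y$. The first Bianchi identity for $X,Y,Y'$, together with $R(Y,Y')X=0$ from (i), gives $R(X,Y)Y'=R(X,Y')Y$. So $\kappa_{ij}$ is symmetric in $Y,Y'$. Pair symmetry gives $R(X,Y,Y',X')=R(Y',X',X,Y)=R(X',Y',Y,X)$, that is, $\kappa_{ij}(X,X';Y,Y')=\kappa_{ij}(X',X;Y',Y)$. Hence $\kappa_{ij}$ is symmetric in $X,X'$ as well. Also $\kappa_{ji}(Y,Y';X,X')=R(Y,X,X',Y')=R(X,Y,Y',X')=\kappa_{ij}(X,X';Y,Y')$.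

## 5. Mixed curvature is quadratic in $T$

**Step 3.** *Purpose: to compute $\kappa_{ij}$ from $T$.* For $k\ne i,j$ put
$$Q^{ij}_k(X,X';Y,Y')=\sum_{Z\in D_k}\big[T(X,Y,Z)T(X',Y',Z)+T(X,Y',Z)T(X',Y,Z)\big].$$

**Claim.**
$$\kappa_{ij}=\sum_{k\neq i,j}\frac{Q^{ij}_k}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}.\tag{5}$$

*Proof.* We have $(\nabla_XT)(Y,X',Y')=g((\nabla^2_{X,Y}A)X',Y')$. Hence (1), with $AX'=\lambda_iX'$ and $AY'=\lambda_jY'$, gives
$$(\nabla_XT)(Y,X',Y')-(\nabla_YT)(X,X',Y')=(\lambda_i-\lambda_j)R(X,Y,X',Y')=-(\lambda_i-\lambda_j)\kappa_{ij}(X,X';Y,Y').$$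
Now compute the left side. Extend the vectors to local sections of $D_i$ and $D_j$. By Step 1, $T(Y,X',Y')$ vanishes identically, since $Y,Y'\in D_j$, and for the same reason $T(Y,\nabla_XX',Y')=0$. The product rule leaves
$$(\nabla_XT)(Y,X',Y')=-T(\nabla_XY,X',Y')-T(Y,X',\nabla_XY').$$
In the first term the $D_i$- and $D_j$-components of $\nabla_XY$ do not count, because $X'\in D_i$ and $Y'\in D_j$ are already present. The other components are given by (3), so the term is
$$-\sum_{k\ne i,j}\sum_{Z\in D_k}\frac{T(X,Y,Z)\,T(X',Y',Z)}{\lambda_j-\lambda_k}.$$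
In the same way the second term is the sum of $-T(X,Y',Z)T(X',Y,Z)/(\lambda_j-\lambda_k)$. Therefore
$$(\nabla_XT)(Y,X',Y')=-\sum_{k\neq i,j}\frac{Q^{ij}_k}{\lambda_j-\lambda_k}.$$
For the other derivative, $T(X,X',Y')\equiv0$ and $T(X,X',\nabla_YY')=0$ because $X,X'\in D_i$. Now it is sections of $D_i$ that are differentiated, so $(\nabla_YX)_k=\sum_ZT(X,Y,Z)Z/(\lambda_i-\lambda_k)$, and likewise for $X'$. Thus
$$(\nabla_YT)(X,X',Y')=-T(\nabla_YX,X',Y')-T(X,\nabla_YX',Y')=-\sum_{k\ne i,j}\frac{Q^{ij}_k}{\lambda_i-\lambda_k}.$$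
Subtract, and use
$$\frac1{\lambda_j-\lambda_k}-\frac1{\lambda_i-\lambda_k}=\frac{\lambda_i-\lambda_j}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)} .$$
Dividing by $-(\lambda_i-\lambda_j)$ gives (5). $\square$

## 6. A Bochner-type identity, and a hypersurface on which it proves nothing

Formula (5) contains $T$ quadratically, so a natural first attempt is to take a trace and hope for a sign.

**Step 4.** *Purpose: to turn (5) into a scalar identity for $|\nabla A|^2$.* Let $\operatorname{tr}\kappa_{ij}=\sum_{X\in D_i,\,Y\in D_j}\kappa_{ij}(X,X;Y,Y)$. Since $Q^{ij}_k(X,X;Y,Y)=2\sum_ZT(X,Y,Z)^2$, formula (5) gives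
$$\operatorname{tr}\kappa_{ij}=\sum_{k\ne i,j}\frac{2|T_{ijk}|^2}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}.\tag{6}$$
Multiply by $(\lambda_i-\lambda_j)^2$ and sum over $i<j$. Each unordered triple $\{i,j,k\}$ receives three terms, one for each pair in it:
$$\sum_{i<j}(\lambda_i-\lambda_j)^2\operatorname{tr}\kappa_{ij}=2\sum_{\{i,j,k\}}|T_{ijk}|^2\left[\frac{(\lambda_i-\lambda_j)^2}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}+\frac{(\lambda_j-\lambda_k)^2}{(\lambda_j-\lambda_i)(\lambda_k-\lambda_i)}+\frac{(\lambda_k-\lambda_i)^2}{(\lambda_k-\lambda_j)(\lambda_i-\lambda_j)}\right].$$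
Put $p=\lambda_j-\lambda_k$, $q=\lambda_k-\lambda_i$, $s=\lambda_i-\lambda_j$, so $p+q+s=0$. The bracket is
$$-\frac{s^2}{pq}-\frac{p^2}{qs}-\frac{q^2}{ps}=-\frac{p^3+q^3+s^3}{pqs}=-3,$$
because $p^3+q^3+s^3=3pqs$ when $p+q+s=0$. Hence
$$\sum_{i<j}(\lambda_i-\lambda_j)^2\operatorname{tr}\kappa_{ij}=-6\sum_{\{i,j,k\}}|T_{ijk}|^2=-|\nabla A|^2.\tag{7}$$
The last equality holds because each unordered triple corresponds to six ordered ones.

If all $\operatorname{tr}\kappa_{ij}$ are non-negative, for instance if the sectional curvature is non-negative, (7) gives $\nabla A=0$ at once. But nothing gives us this sign. For $r=3$, (6) even says that $\operatorname{tr}\kappa_{12}\ge0$ and $\operatorname{tr}\kappa_{23}\ge0$ but $\operatorname{tr}\kappa_{13}\le0$, since $(\lambda_1-\lambda_2)(\lambda_3-\lambda_2)<0$. The one negative term carries the largest weight $(\lambda_1-\lambda_3)^2$. So (7) is a consequence of (5) that holds for every value of $T$, and it yields no contradiction.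

No cleverer use of Steps 1–4 alone can succeed either. Cartan's homogeneous minimal isoparametric hypersurface $M^3\subset S^4$ (É. Cartan, Math. Z. 45 (1939)) has constant principal curvatures $\sqrt3,0,-\sqrt3$. Its shape operator $A$ is a Codazzi tensor with constant eigenvalues. If $A$ were parallel, then $R(X,Y)$ would commute with $A$. So for unit $X,Y$ in two different eigenspaces, $R(X,Y)Y$ would lie in the eigenspace of $Y$, and $R(X,Y,Y,X)=0$. But by the Gauss equation the plane for the principal curvatures $\sqrt3,0$ has sectional curvature $1+\sqrt3\cdot0=1$. So $\nabla A\neq0$. Let us watch our formulas at work here. Take $\lambda_1=-\sqrt3$, $\lambda_2=0$, $\lambda_3=\sqrt3$, let $e_1,e_2,e_3$ be a local orthonormal frame of eigenvectors, and put $t=T(e_1,e_2,e_3)$. The Gauss equation gives $\kappa_{12}=\kappa_{23}=1$ and $\kappa_{13}=1-3=-2$. Formula (6) for $\kappa_{12}$ reads $1=2t^2/6$, so $t^2=3$. For $\kappa_{13}$ it reads $-2=2t^2/(-3)$, again $t^2=3$. The two sides of (7) are $3+3-24=-18$ and $-6t^2=-18$.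

Two lessons follow. The hypothesis on $\operatorname{Ric}$ must enter. And (7) shows that it is enough to prove $\kappa_{ij}=0$ for all $i\ne j$, since then the left side of (7) is zero and $T$ vanishes.

## 7. Bringing in $\operatorname{Ric}$: dimension three, then the divergence of $R$

Try the smallest open case: $\dim M=3$, $A=\operatorname{Ric}$, three distinct eigenvalues. Let $e_1,e_2,e_3$ be a local orthonormal eigenframe, $t=T(e_1,e_2,e_3)$, and write $\kappa_{ij}$ for the sectional curvature of the plane of $e_i,e_j$. With $p=\lambda_2-\lambda_3$, $q=\lambda_3-\lambda_1$, $s=\lambda_1-\lambda_2$ and $c=-2t^2/(pqs)$, formula (5) says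
$$\kappa_{12}=-\frac{2t^2}{pq}=cs,\qquad\kappa_{23}=-\frac{2t^2}{qs}=cp,\qquad\kappa_{13}=-\frac{2t^2}{ps}=cq.$$
On the other hand $\lambda_1=\kappa_{12}+\kappa_{13}$, $\lambda_2=\kappa_{12}+\kappa_{23}$, $\lambda_3=\kappa_{13}+\kappa_{23}$. Therefore
$$p=\kappa_{12}-\kappa_{13}=c(s-q),\qquad q=\kappa_{23}-\kappa_{12}=c(p-s),\qquad s=\kappa_{13}-\kappa_{23}=c(q-p).$$
Multiply these by $p,q,s$ and add: $p^2+q^2+s^2=c\,(ps-pq+pq-qs+qs-ps)=0$. This contradicts $p,q,s\neq0$. So in dimension three there are at most two distinct eigenvalues, and Step 1 finishes.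

Why does this not extend as it stands? For a unit vector $X\in D_i$,
$$\lambda_i=\operatorname{Ric}(X,X)=\sum_{X'\in D_i}R(X',X,X,X')+\sum_{j\ne i}\ \sum_{Y\in D_j}\kappa_{ij}(X,X;Y,Y).$$
In dimension three with simple eigenvalues the first sum is absent. When $\dim D_i\ge2$ it contains the pure components of $R$ on $D_i$, about which Steps 1–4 say nothing. So the differences $\lambda_i-\lambda_j$ are no longer controlled by the $\kappa$'s.

The way out is to use $\operatorname{Ric}$ only through its derivative on three *different* eigenspaces. By the second Bianchi identity, that derivative is a divergence of $R$, and in this divergence Step 2 leaves no room for the pure components.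

**Step 5.** *Purpose: to turn the curvature hypothesis of Theorem B into a relation between the $\kappa$'s and $T$, free of pure curvature components.* Let $X\in D_i$, $Y\in D_j$, $Z\in D_k$ with $i,j,k$ distinct. With primed vectors running over orthonormal bases of $D_i,D_j,D_k$ in the obvious way, put
$$K_{ij}(X,Y,Z)=\sum_{X',Y'}\kappa_{ij}(X,X';Y,Y')\,T(X',Y',Z),$$
$$K_{jk}(X,Y,Z)=\sum_{Y',Z'}\kappa_{jk}(Y,Y';Z,Z')\,T(X,Y',Z'),\qquad K_{ik}(X,Y,Z)=\sum_{X',Z'}\kappa_{ik}(X,X';Z,Z')\,T(X',Y,Z').$$

**Claim.**
$$(\lambda_j-\lambda_k)K_{jk}+(\lambda_k-\lambda_i)K_{ik}+(\lambda_i-\lambda_j)K_{ij}=0.\tag{8}$$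

*Proof.* The second Bianchi identity in the first three positions $(e_d,X,Y)$ reads
$$(\nabla_{e_d}R)(X,Y,Z,e_d)+(\nabla_XR)(Y,e_d,Z,e_d)+(\nabla_YR)(e_d,X,Z,e_d)=0 .$$
Summing over $d$, the second term becomes $-(\nabla_X\operatorname{Ric})(Y,Z)$ and the third becomes $(\nabla_Y\operatorname{Ric})(X,Z)$. So by hypothesis
$$\sum_d(\nabla_{e_d}R)(X,Y,Z,e_d)=(\nabla_X\operatorname{Ric})(Y,Z)-(\nabla_Y\operatorname{Ric})(X,Z)=0.$$
Take a local orthonormal frame $(e_d)$ adapted to the distributions, and extend $X,Y,Z$ to sections of $D_i,D_j,D_k$. By Step 2, $R(X,Y,Z,\cdot)$ vanishes identically. In the product rule, the term in which the function $R(X,Y,Z,e_d)$ is differentiated and the term containing $\nabla_{e_d}e_d$ are therefore both zero. What remains is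
$$0=-\sum_d\big[R(\nabla_{e_d}X,Y,Z,e_d)+R(X,\nabla_{e_d}Y,Z,e_d)+R(X,Y,\nabla_{e_d}Z,e_d)\big].\tag{9}$$
We evaluate the three terms with Step 2 and (3).

*First term.* The two middle vectors lie in $D_j$ and $D_k$ with $j\neq k$. By Step 2, a non-zero value requires the first vector in $D_k$ and $e_d\in D_j$. So $e_d=Y'$, and the relevant component is
$$(\nabla_{Y'}X)_k=\sum_{Z'}\frac{T(X,Y',Z')}{\lambda_i-\lambda_k}Z'.$$
Since $R(Z',Y,Z,Y')=-R(Y,Z',Z,Y')=-\kappa_{jk}(Y,Y';Z,Z')$, the contribution to (9) is $+\dfrac{K_{jk}}{\lambda_i-\lambda_k}$.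

*Second term.* The first and third vectors lie in $D_i$ and $D_k$. By Step 2 the second vector must be in $D_k$ and $e_d=X'\in D_i$. Here
$$(\nabla_{X'}Y)_k=\sum_{Z'}\frac{T(X',Y,Z')}{\lambda_j-\lambda_k}Z'$$
and $R(X,Z',Z,X')=\kappa_{ik}(X,X';Z,Z')$. The contribution is $-\dfrac{K_{ik}}{\lambda_j-\lambda_k}$.

*Third term.* The first two vectors lie in $D_i$ and $D_j$, so the last two must lie in $D_i$ and $D_j$, in one of the two orders. If $e_d=Y'\in D_j$, we need $(\nabla_{Y'}Z)_i=\sum_{X'}\frac{T(X',Y',Z)}{\lambda_k-\lambda_i}X'$. Since $R(X,Y,X',Y')=-\kappa_{ij}(X,X';Y,Y')$, the contribution is $+\dfrac{K_{ij}}{\lambda_k-\lambda_i}$. If $e_d=X'\in D_i$, we need $(\nabla_{X'}Z)_j=\sum_{Y'}\frac{T(X',Y',Z)}{\lambda_k-\lambda_j}Y'$. Since $R(X,Y,Y',X')=\kappa_{ij}(X,X';Y,Y')$, the contribution is $-\dfrac{K_{ij}}{\lambda_k-\lambda_j}$.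

Altogether,
$$\frac{K_{jk}}{\lambda_i-\lambda_k}-\frac{K_{ik}}{\lambda_j-\lambda_k}-\frac{K_{ij}}{\lambda_i-\lambda_k}+\frac{K_{ij}}{\lambda_j-\lambda_k}=0 .$$
Multiply by $(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)$. The coefficient of $K_{ij}$ becomes $-(\lambda_j-\lambda_k)+(\lambda_i-\lambda_k)=\lambda_i-\lambda_j$, and we obtain (8). $\square$

Look at (8) in dimension three, with simple eigenvalues and $(i,j,k)=(1,2,3)$. Then $K_{ij}=\kappa_{ij}t$, and (8) reads $t\,(p\,\kappa_{23}+q\,\kappa_{13}+s\,\kappa_{12})=0$. With $\kappa_{23}=cp$, $\kappa_{13}=cq$, $\kappa_{12}=cs$ this is $tc(p^2+q^2+s^2)=0$. Up to a factor, it says that $\kappa_{12}^2+\kappa_{13}^2+\kappa_{23}^2$ vanishes. This suggests what to do in general: combine (8) and (5) into a sum of squares of the $\kappa$'s.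

## 8. The sum of squares $\sum|\kappa_{ij}|^2=0$ and the end of the proof

**Step 6.** *Purpose: to prove $\kappa_{ij}=0$ for all $i\ne j$.* Let $\langle\cdot,\cdot\rangle$ denote the sum of products of components over orthonormal bases of the relevant distributions. First we express $K_{ij}$ paired with $T$ through $Q$:
$$\langle K_{ij},T_{ijk}\rangle=\sum_{X,X',Y,Y',Z}\kappa_{ij}(X,X';Y,Y')\,T(X',Y',Z)\,T(X,Y,Z).$$
The definition of $Q^{ij}_k$ has two summands. Paired with $\kappa_{ij}$, the first summand gives exactly this expression. The second, $T(X,Y',Z)T(X',Y,Z)$, gives the same expression after exchanging the names $Y,Y'$, because $\kappa_{ij}$ is symmetric in $Y,Y'$. Hence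
$$\langle K_{ij},T_{ijk}\rangle=\tfrac12\langle\kappa_{ij},Q^{ij}_k\rangle,\quad\langle K_{jk},T_{ijk}\rangle=\tfrac12\langle\kappa_{jk},Q^{jk}_i\rangle,\quad\langle K_{ik},T_{ijk}\rangle=\tfrac12\langle\kappa_{ik},Q^{ik}_j\rangle .$$
Pair (8) with $T_{ijk}$, multiply by $2$, and divide by $-(\lambda_i-\lambda_j)(\lambda_j-\lambda_k)(\lambda_k-\lambda_i)$. In the $ij$-term the factor $\lambda_i-\lambda_j$ cancels and leaves $-1/\big((\lambda_j-\lambda_k)(\lambda_k-\lambda_i)\big)=1/\big((\lambda_i-\lambda_k)(\lambda_j-\lambda_k)\big)$; the other two terms behave in the same way. So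
$$\frac{\langle\kappa_{ij},Q^{ij}_k\rangle}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}+\frac{\langle\kappa_{jk},Q^{jk}_i\rangle}{(\lambda_j-\lambda_i)(\lambda_k-\lambda_i)}+\frac{\langle\kappa_{ik},Q^{ik}_j\rangle}{(\lambda_i-\lambda_j)(\lambda_k-\lambda_j)}=0.\tag{10}$$
The coefficients are precisely those in (5). Since $\kappa_{ji}$ and $Q^{ji}_k$ are $\kappa_{ij}$ and $Q^{ij}_k$ with the two pairs of slots exchanged, each term depends only on an unordered pair and the third index. Sum (10) over all unordered triples. Every choice of a pair $i<j$ and an index $k\ne i,j$ occurs exactly once, so by (5)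
$$0=\sum_{i<j}\Big\langle\kappa_{ij},\sum_{k\neq i,j}\frac{Q^{ij}_k}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}\Big\rangle=\sum_{i<j}|\kappa_{ij}|^2 .$$
Hence $\kappa_{ij}=0$ for all $i\neq j$.

**Step 7.** *Purpose: to conclude that $T=0$.* By Step 6 all $\operatorname{tr}\kappa_{ij}$ vanish, so (7) gives $\sum_{\{i,j,k\}}|T_{ijk}|^2=0$. Together with Step 1, by which $T$ vanishes when two arguments lie in the same eigenspace, this gives $T=0$, that is, $\nabla A=0$. This proves Theorem B, and with it Theorem A. $\blacksquare$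

## 9. Homogeneous $\mathcal B$-manifolds are locally products of Einstein manifolds

Einstein means $\operatorname{Ric}=\lambda g$ with $\lambda$ constant; a one-dimensional manifold is Einstein with constant $0$.

**Corollary C.** A simply connected homogeneous Riemannian manifold is a $\mathcal B$-manifold if and only if it is a Riemannian product of homogeneous Einstein manifolds. Consequently, a homogeneous Riemannian manifold is a $\mathcal B$-manifold if and only if its universal cover is such a product.

*Proof.* On a product of Einstein manifolds, $\operatorname{Ric}$ is a constant multiple of the metric on each factor, so it is parallel and the metric is $\mathcal B$.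

Conversely, let $M$ be simply connected, homogeneous and $\mathcal B$. By Theorem A, $\nabla\operatorname{Ric}=0$. The projections onto the eigendistributions $D_i$ of $\operatorname{Ric}$ are polynomials in $\operatorname{Ric}$ with constant coefficients, so they are parallel too. A homogeneous manifold is complete, so de Rham's theorem gives $M=M_1\times\dots\times M_r$ with $TM_i=D_i$. The Ricci tensor of $M_i$ is the restriction of that of $M$, hence $M_i$ is Einstein with constant $\lambda_i$.

It remains to see that each factor is homogeneous. Let $\varphi$ be an isometry of $M$; it preserves $\operatorname{Ric}$, hence each $D_i$. Let $\pi_j:M\to M_j$ be the projection. For $i\ne j$, $d(\pi_j\circ\varphi)$ maps $D_i$ into $d\pi_j(D_i)=0$. So $\pi_j\circ\varphi$ is constant along each connected factor $M_i$, $i\neq j$, and depends only on the $M_j$-variable. Thus $\varphi=\varphi_1\times\dots\times\varphi_r$ with maps $\varphi_j:M_j\to M_j$. The same applies to $\varphi^{-1}$, so each $\varphi_j$ is a diffeomorphism, and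 since $\varphi$ is an isometry, so is each $\varphi_j$. Given two points of $M_j$, complete them to points of $M$. An isometry of $M$ taking one to the other has a $j$-th component taking the first given point to the second. So $M_j$ is homogeneous.

For the last statement, let $M$ be homogeneous with universal cover $\widetilde M$. An isometry $\varphi$ of $M$ with $\varphi(x)=y$ lifts to an isometry of $\widetilde M$ taking any chosen point over $x$ to any chosen point over $y$. So $\widetilde M$ is homogeneous. The $\mathcal B$-condition is local, so it holds on $M$ exactly when it holds on $\widetilde M$. $\square$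

## 10. Two examples showing that the hypotheses are needed

**Constant eigenvalues in Theorem A.** The constancy of the eigenvalues cannot be dropped, even for complete metrics of constant scalar curvature with at most two distinct Ricci eigenvalues at each point. For $n\ge3$ let
$$g=dt^2+f(t)^2g_{\mathbb R^{n-1}}\quad\text{on }\mathbb R\times\mathbb R^{n-1},\qquad f=(\cosh t)^{2/n}.$$
Since $f\ge1$, distances for $g$ are at least the Euclidean ones, so $g$-Cauchy sequences converge and $g$ is complete.

Let $U,V$ be constant vector fields on $\mathbb R^{n-1}$, regarded as fields on the product. The warped product formulas are $\nabla_{\partial_t}\partial_t=0$, $\nabla_U\partial_t=\nabla_{\partial_t}U=\frac{f'}fU$ and $\nabla_UV=-\frac{f'}fg(U,V)\partial_t$. The Ricci tensor has eigenvalue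
$$\rho=-(n-1)\frac{f''}f\ \text{ on }\partial_t,\qquad\sigma=-\frac{f''}f-(n-2)\Big(\frac{f'}f\Big)^2\ \text{ on the fibres}.$$
With $h=f^{n/2}=\cosh t$ we have $\frac{h''}h=\frac n2\frac{f''}f+\frac n2\left(\frac n2-1\right)\left(\frac{f'}f\right)^2$. So the scalar curvature is
$$\rho+(n-1)\sigma=-2(n-1)\frac{f''}f-(n-1)(n-2)\Big(\frac{f'}f\Big)^2=-\frac{4(n-1)}n\,\frac{h''}h=-\frac{4(n-1)}n,$$
a constant. Next,
$$(\nabla_U\operatorname{Ric})\partial_t=(\rho-\sigma)\tfrac{f'}fU,\qquad(\nabla_{\partial_t}\operatorname{Ric})U=\sigma'U,\qquad(\nabla_U\operatorname{Ric})V=(\rho-\sigma)\tfrac{f'}fg(U,V)\partial_t .$$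
The last expression is symmetric in $U,V$, so $g$ is $\mathcal B$ if and only if $\sigma'=(\rho-\sigma)f'/f$. The contracted Bianchi identity $\operatorname{div}\operatorname{Ric}=\frac12d\,\mathrm{scal}=0$, evaluated on $\partial_t$, reads $\rho'+(n-1)\frac{f'}f(\rho-\sigma)=0$. Constant scalar curvature gives $\rho'=-(n-1)\sigma'$. Together these are exactly the required equation, so $g$ is a $\mathcal B$-metric. But $f'/f=\frac2n\tanh t$, hence
$$\rho=-(n-1)\Big[\frac2n+\frac2n\Big(\frac2n-1\Big)\tanh^2t\Big],$$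
which is not constant for $n\ge3$. A parallel Ricci tensor has constant eigenvalues, so $g$ is not Ricci-parallel.

It is Step 1 that breaks down here. With $A=\operatorname{Ric}$ we have $T(U,U,\partial_t)=(\rho-\sigma)\frac{f'}fg(U,U)$, and $\rho-\sigma=-(n-2)\left(\frac{f'}f\right)'=-\frac{2(n-2)}{n\cosh^2t}\ne0$. So for $t\neq0$ and $U\neq0$, $T$ is non-zero on a triple with two arguments in the same eigenspace.

**The curvature hypothesis in Theorem B.** It cannot be dropped: Cartan's hypersurface from Section 6 carries a Codazzi tensor with constant eigenvalues and $\nabla A\ne0$. We can see directly how the hypothesis fails for it. In the notation of Section 6, the Ricci eigenvalues on $e_1,e_2,e_3$ are $\mu_1=\kappa_{12}+\kappa_{13}=-1$, $\mu_2=\kappa_{12}+\kappa_{23}=2$, $\mu_3=\kappa_{13}+\kappa_{23}=-1$, and $\operatorname{Ric}$ is diagonal in this frame by Step 2. Using (3),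
$$(\nabla_{e_1}\operatorname{Ric})(e_2,e_3)=(\mu_2-\mu_3)\,g(\nabla_{e_1}e_2,e_3)=\frac{\mu_2-\mu_3}{\lambda_2-\lambda_3}\,t=-\sqrt3\,t,$$
$$(\nabla_{e_2}\operatorname{Ric})(e_1,e_3)=\frac{\mu_1-\mu_3}{\lambda_1-\lambda_3}\,t=0 .$$
Since $t^2=3$, the two sides differ. Correspondingly, the left side of (8) on $(e_1,e_2,e_3)$ is
$$t\,\big[(\lambda_2-\lambda_3)\kappa_{23}+(\lambda_3-\lambda_1)\kappa_{13}+(\lambda_1-\lambda_2)\kappa_{12}\big]=t\,\big[-\sqrt3-4\sqrt3-\sqrt3\big]=-6\sqrt3\,t\neq0 .$$
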